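# Automatic moderate growth of eigenfunctions on $SL(3,\mathbb Z)\backslash SL(3,\mathbb R)/SO(3)$

## 1. A smoothed height on the space of lattices

Let $G=SL(3,\mathbb R)$, $K=SO(3)$, $M=G/K$ and $o=eK$. Let $\mathfrak p$ be the space of real symmetric traceless $3\times 3$ matrices with $|X|^2=\operatorname{tr}X^2$. The space $M$ carries the $G$-invariant metric for which $d(go,g\exp(X)o)=|X|$ for $X\in\mathfrak p$; the map $X\mapsto g\exp(X)o$ is a global system of normal coordinates at $go$. Let $\|\cdot\|$ be the operator norm on matrices; all matrix norms are equivalent.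

A point $gK$ gives a lattice $g^{-1}\mathbb Z^3$ of columns, up to rotation, and a dual lattice $\mathbb Z^3g$ of rows. We measure how short the shortest vectors are. For a nonzero column $v\in\mathbb Z^3$ and a nonzero row $w\in\mathbb Z^3$ put
$$b_v(gK)=-\log|g^{-1}v|^2,\qquad b_w^*(gK)=-\log|wg|^2,$$
$$D_1=\max_v b_v,\qquad D_2=\max_w b_w^*,\qquad D=\max(D_1,D_2).\tag{1.1}$$

The basic properties are quick. Left multiplication by $SL(3,\mathbb Z)$ permutes the $v$ and the $w$, so $D_1,D_2,D$ are $SL(3,\mathbb Z)$-invariant. Moving from $g$ to $g\exp X$ changes $|g^{-1}v|$ and $|wg|$ by factors between $e^{-|X|}$ and $e^{|X|}$, so every $b_v$, $b_w^*$, and hence $D_1,D_2,D$, is 2-Lipschitz. Hermite's theorem (a positive ternary form of determinant 1 has minimum at most $\frac43$ on nonzero integer vectors) gives $D_i\ge-\log\frac43\ge-1$. Mahler's criterion says that $\{D\le c\}$ is compact modulo $SL(3,\mathbb Z)$, hence modulo every finite-index subgroup $\Gamma$.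 Finally $|g^{-1}v|\ge\|g\|^{-1}$, and $|wg|\ge\|g^{-1}\|^{-1}\ge\|g\|^{-2}$ (the inverse of the least singular value is the product of the other two). So
$$D(gK)\le 4\log\|g\|,\qquad \|g\|\ge1.\tag{1.2}$$

The maximum in $D$ has a corner where $D_1=D_2$, and we smooth that corner on a logarithmic scale. Fix a smooth even convex $m:\mathbb R\to\mathbb R$ with $m(t)=|t|$ for $|t|\ge\frac1{10}$. By convexity $m\ge|t|$, $|m'|\le1$ and $m(0)\le\frac1{10}$. Since $(m-tm')'=-tm''$ and $m-tm'=0$ for $|t|\ge\frac1{10}$, we get $0\le m-tm'\le m(0)\le\frac1{10}$. Let $c_0\ge20$ be a constant, fixed in Section 8. For $s+t>0$ put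
$$\Phi(s,t)=\tfrac{s+t}2\bigl(1+m(\varrho)\bigr),\quad\varrho=\tfrac{s-t}{s+t},\qquad h=\Phi(D_1,D_2)\ \text{ on }\ \{D\ge c_0-1\}.\tag{1.3}$$
If $|\varrho|\ge\frac1{10}$ then $\Phi=\frac{s+t}2+\frac{|s-t|}2=\max(s,t)$. In general $m\ge|\varrho|$ gives $\Phi\ge\max(s,t)$. If $|\varrho|<\frac1{10}$ then $m(\varrho)\le\frac1{10}$ and $\Phi\le1.1\,\frac{s+t}2$. So $\max(s,t)\le\Phi\le1.1\max(s,t)$ always, and $D\le h\le1.1D$. From $\varrho_s=\frac{1-\varrho}{s+t}$ and $\varrho_t=-\frac{1+\varrho}{s+t}$,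
$$a:=\Phi_s=\tfrac12(1+m-\varrho m'+m')\ge0,\quad b:=\Phi_t=\tfrac12(1+m-\varrho m'-m')\ge0,\quad 1\le a+b\le1.1.\tag{1.4}$$
$\Phi$ is homogeneous of degree 1 and linear on $\varrho>\frac1{10}$ and on $\varrho<-\frac1{10}$. Hence its second derivatives are $O(1/(s+t))$ and its third derivatives are $O(1/(s+t)^2)$.

**Example.** Let $g=a_{y_1,y_2}=\operatorname{diag}(y_1^{2/3}y_2^{1/3},\,y_1^{-1/3}y_2^{1/3},\,y_1^{-1/3}y_2^{-2/3})$ with $y_1,y_2\ge1$. The first diagonal entry is the largest and the third the smallest. So $D_1=b_{e_1}=\frac43\log y_1+\frac23\log y_2$ and $D_2=b^*_{e_3^T}=\frac23\log y_1+\frac43\log y_2$, and $\varrho=\frac{\log y_1-\log y_2}{3(\log y_1+\log y_2)}$ when $y_1y_2>1$. The smoothing acts only in the sector $|\varrho|<\frac1{10}$ around $y_1=y_2$.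

The height $h$ is for the following. We shall prove that a function on $\Gamma\backslash M$ satisfying two invariant differential equations is bounded by $Ce^{\Lambda h}$; by (1.2) this is a polynomial bound in $\|g\|$. The proof studies a maximum of $\log|F|-\theta(h)$, with $\theta$ very steep and $F$ extended to a complex neighborhood of $M$, and it uses a concavity property of $h$.

## 2. Eigenfunctions without a growth condition

Let $F:G\to\mathbb C$ be smooth with $F(\gamma gk)=F(g)$ for $\gamma\in SL(3,\mathbb Z)$, $k\in K$, and suppose that $F$, as a function on $M$, is an eigenfunction of every differential operator on $M$ that commutes with left translation by $G$. The definition of an automorphic form normally also demands *moderate growth*: $|F(g)|\le C\|g\|^A$ for some $A,C>0$. The question is whether that demand is superfluous, that is, whether the equations and the invariance force polynomial growth.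

The **Miatello–Wallach conjecture for $SL(3,\mathbb Z)$**, posed in "Do Growing Whittaker Functions" (http://www.birs.ca/workshops/2016/16w5039/files/Miller-slides.pdf), says that they do: there are $A,C>0$, depending on $F$, with $|F(g)|\le C\|g\|^A$ for all $g\in G$. It is also phrased in the torus variables of the example above, as $F(a_{y_1,y_2})\ll(y_1y_2)^A$ for $y_1,y_2\ge\sqrt{3/4}$. In uniform form: $|F(n\,a_{y_1,y_2}k)|\le C(y_1y_2)^A$ for all such $y_i$, all $k\in K$ and all $n$ in a fixed compact set of unipotent upper triangular matrices, chosen so that these $g$ form a Siegel set covering a fundamental domain.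

We need only two invariant operators. Let $(B_k)_{1\le k\le5}$ be an orthonormal basis of $\mathfrak p$. A polynomial $p$ on $\mathfrak p$ gives a constant-coefficient operator $p(\partial_X)$, with the coordinate $\operatorname{tr}(XB_k)$ replaced by $\partial_{B_k}$. If $p$ is invariant under conjugation by $K$, then
$$(D_pF)(gK)=p(\partial_X)F(g\exp(X)o)|_{X=0}$$
does not depend on the representative $g$, because $F(gk\exp(X)o)=F(g\exp(kXk^{-1})o)$; it is a $G$-invariant operator. With $p_2(\xi)=\operatorname{tr}\xi^2$ and $p_3(\xi)=\operatorname{tr}\xi^3$ we assume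
$$D_{p_2}F=\chi_2F,\qquad D_{p_3}F=\chi_3F.\tag{2.1}$$
$D_{p_2}$ is the Laplace–Beltrami operator, since at the center of normal coordinates that operator is $\sum_k\partial_{B_k}^2$. It is elliptic with real analytic coefficients, so every solution of (2.1) is real analytic.

**Theorem 1.** Let $\Gamma\subset SL(3,\mathbb Z)$ have finite index and $\chi_2,\chi_3\in\mathbb C$. There are $A_*,C_*>0$ and a set $\Omega\subset M$, compact modulo $\Gamma$, with $A_*,C_*,\Omega$ depending only on $\chi_2,\chi_3$, such that every smooth $\Gamma$-invariant $F$ on $M$ with (2.1) satisfies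
$$|F(g)|\le C_*\|g\|^{A_*}\sup_\Omega|F|\qquad(g\in G).$$

**Corollary 2.** (a) The Miatello–Wallach conjecture for $SL(3,\mathbb Z)$ holds, in both forms stated. (b) For each $(\chi_2,\chi_3)$ the space of all $\Gamma$-invariant solutions of (2.1), with no growth condition, is finite dimensional.

## 3. Power functions, and the modular invariant in rank one

First we compute $b_v$ and $b_w^*$ to second order. Put $u=g^{-1}v/|g^{-1}v|$ and $\omega=wg/|wg|$. Expanding the exponential and the logarithm,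
$$b_v(g\exp(X)o)-b_v(go)=-\log(u^Te^{-2X}u)=2u^TXu-2\bigl(|Xu|^2-(u^TXu)^2\bigr)+O(|X|^3),\tag{3.1}$$
$$b_w^*(g\exp(X)o)-b_w^*(go)=-\log(\omega e^{2X}\omega^T)=-2\omega X\omega^T-2\bigl(|X\omega^T|^2-(\omega X\omega^T)^2\bigr)+O(|X|^3).\tag{3.2}$$

**Example (power functions).** Consider $e^{\lambda b_v}=|g^{-1}v|^{-2\lambda}$ with $\lambda$ real. Choose $g$ in its coset so that $u=e_1$. Then $\psi(X)=\lambda b_v(g\exp(X)o)$ is $\psi(0)+2\lambda x_{11}-2\lambda(x_{12}^2+x_{13}^2)+O(|X|^3)$. Its gradient in $\mathfrak p$ is $2\lambda(E_{11}-\frac13I)$, of squared norm $4\lambda^2\cdot\frac23=\frac83\lambda^2$. The unit vectors $(E_{12}+E_{21})/\sqrt2$ and $(E_{13}+E_{31})/\sqrt2$ each contribute $-2\lambda$ to $\sum_k\partial_{B_k}^2\psi$, the diagonal directions and the $x_{23}$ direction contribute 0. So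
$$D_{p_2}e^{\lambda b_v}=\bigl(\tfrac83\lambda^2-4\lambda\bigr)e^{\lambda b_v}=\tfrac83\lambda(\lambda-\tfrac32)e^{\lambda b_v}.$$
A fixed eigenvalue allows only two exponents $\lambda$. A function whose logarithm has a large *real* gradient of size $\lambda$ pays an eigenvalue of order $\lambda^2$, so steep growth at a fixed eigenvalue has to come with oscillation.

**Example (rank one).** Such growth does occur for $SL(2)$. On $SL(2,\mathbb R)/SO(2)$, the upper half plane, the invariant operators are the polynomials in the Laplacian $y^2(\partial_x^2+\partial_y^2)$. The modular invariant $j$ is holomorphic, hence harmonic, hence an eigenfunction of all of them; it is $SL(2,\mathbb Z)$-invariant; and $j(iy)=e^{2\pi y}+O(1)$ as $y\to\infty$. For $g=\operatorname{diag}(y^{1/2},y^{-1/2})$ we have $\|g\|=y^{1/2}$, so $j$ does not have moderate growth. High in the cusp $j\approx e^{2\pi y-2\pi ix}$: the logarithm has a large complex gradient, proportional to $(-i,1)$, whose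 square is 0. Any proof for $SL(3)$ must use something that is absent here, and the cubic operator $D_{p_3}$ is the candidate.

## 4. The second-order jet of the height

For $a,b\ge0$ put
$$H(a,b)=2a(E_{11}-\tfrac13I)-2b(E_{33}-\tfrac13I)=\tfrac13\operatorname{diag}(4a+2b,\,2b-2a,\,-2a-4b),$$
$$q_{a,b}(X)=-4a(x_{12}^2+x_{13}^2)-4b(x_{13}^2+x_{23}^2).$$
One computes $|H(a,b)|^2=\frac83(a^2+ab+b^2)$. Since $a^2+ab+b^2=(a+b)^2-ab$ lies between $\frac34(a+b)^2$ and $(a+b)^2$, we have $\sqrt2\le|H(a,b)|\le2$ when $1\le a+b\le1.1$.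

**Lemma 3.** Let $D(x)\ge c_0$. On the ball $B(x,\frac12)$ one has either $h=b_v$, or $h=b_w^*$, or $h=\Phi(b_v,b_w^*)$ with $wv=0$, for fixed primitive $v,w$. One can write $x=gK$ so that for $|X|<\frac12$
$$h(g\exp(X)o)=h(x)+\operatorname{tr}(HX)+\tfrac12q_h(X)+O(|X|^3),\quad H=H(a,b),\quad|q_h(X)-q_{a,b}(X)|\le\tfrac C{c_0}|X|^2,$$
with $a,b\ge0$, $1\le a+b\le1.1$ and universal constants. Also $|\nabla h|\le4$ and $D\le h\le1.1D$ on $B(x,\frac12)$.

*Proof.* Assume $D_1(x)\ge D_2(x)$; in the other case exchange rows and columns. Write $Q_y(v)=|g^{-1}v|^2$ and $Q^*_y(w)=|wg|^2$ for $y=gK$. On the ball $D\ge c_0-1$, so $h$ is defined.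

**Step 1: one column vector gives $D_1$ on the ball.** Let $v$ be a minimizer of $Q_x$; it is primitive. If $v'\in\mathbb Z^3$ is independent of $v$, then $v\times v'$ is a nonzero integral vector, and $(g^{-1}v)\times(g^{-1}v')=g^T(v\times v')$ because $\det g=1$. So for every $y$
$$Q_y(v)Q_y(v')\ge|g^{-1}v\times g^{-1}v'|^2=|(v\times v')^Tg|^2\ge e^{-D_2(y)}.$$
For $y\in B(x,\frac12)$ the Lipschitz property gives $Q_y(v)\le e^{1-D_1(x)}$ and $D_2(y)\le D_2(x)+1\le D_1(x)+1$. Therefore $Q_y(v')\ge e^{-2}>e^{1-c_0}\ge Q_y(v)$. Integer multiples of $v$ are no shorter than $v$. So $D_1=b_v$ on the ball. If $\varrho>\frac1{10}$ on the whole ball, then $h=\max(D_1,D_2)=b_v$ there.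

**Step 2: otherwise one row vector gives $D_2$, and $wv=0$.** Suppose $\varrho(y_1)\le\frac1{10}$ at some $y_1$ in the ball. This says $D_2(y_1)\ge\frac9{11}D_1(y_1)$, so $D_2(x)\ge\frac9{11}(D_1(x)-1)-1\ge\frac9{11}D_1(x)-3$. Let $w$ be a minimizer of $Q_x^*$. For $w'$ independent of $w$ the same cross product argument gives $Q_y^*(w)Q_y^*(w')\ge e^{-D_1(y)}$, and with $Q_y^*(w)\le e^{1-D_2(x)}$ and $D_1(y)\le D_1(x)+1$ we get $Q_y^*(w')\ge e^{D_2(x)-D_1(x)-2}$. This exceeds $e^{1-D_2(x)}\ge Q_y^*(w)$, because $2D_2(x)-D_1(x)\ge\frac7{11}D_1(x)-6>3$ when $D_1(x)\ge20$. So $D_2=b_w^*$ on the ball. Moreover $wv=(wg)(g^{-1}v)$, so $|wv|^2\le Q_x^*(w)Q_x(v)=e^{-D_1(x)-D_2(x)}<1$, and the integer $wv$ is 0.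

**Step 3: the expansion.** Replacing $g$ by $gk$ replaces $u,\omega^T$ in (3.1), (3.2) by $k^{-1}u,k^{-1}\omega^T$. In the two-term case $\omega u=0$, so we can choose $g$ with $u=e_1$, $\omega^T=e_3$; in the one-term cases only one of these is needed. Then (3.1) and (3.2) read $2x_{11}-2(x_{12}^2+x_{13}^2)$ and $-2x_{33}-2(x_{13}^2+x_{23}^2)$ up to $O(|X|^3)$. In the one-term cases this is the claim with $(a,b)=(1,0)$ or $(0,1)$ and $q_h=q_{a,b}$. In the two-term case take $a=\Phi_s$, $b=\Phi_t$ at $x$. The chain rule gives the linear term $2ax_{11}-2bx_{33}=\operatorname{tr}(HX)$ and $q_h=q_{a,b}+\Phi''$ applied to the two linear terms, with $\Phi''=O(1/c_0)$. The remainder is $O(|X|^3)$, since the derivatives of $\Phi$ of orders 1, 2, 3 and those of (3.1), (3.2) are bounded for $|X|<\frac12$. Finally $|\nabla h|\le2(a+b)\le4$. $\square$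

The form $q_{a,b}$ is only semidefinite: it vanishes on diagonal matrices, and if $b=0$ also on the $x_{23}$ direction. Section 6 shows that the directions that matter avoid this null space.

## 5. What the maximum principle gives on real points, and what it lacks

Suppose first that $F>0$ and that $\log F-\lambda h$ has a maximum at $x$, with $D(x)\ge c_0$. Put $\psi(X)=\log F(g\exp(X)o)$. At $X=0$ we have $\nabla\psi=\lambda H$ and $\sum_k\partial_{B_k}^2\psi\le\lambda\operatorname{tr}q_h$, while the Laplace equation says $\sum_k\partial^2_{B_k}\psi=\chi_2-\lambda^2|H|^2$. Together: $\chi_2-\lambda^2|H|^2\le\lambda\operatorname{tr}q_h$. For large $\lambda$ this is true, so there is no contradiction: the maximum principle bounds the second derivatives from above, and the equation already makes them very negative.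

For complex $F$ the gradient of $\log F$ at a maximum of $\log|F|-\lambda h$ is $\lambda N$ with $\operatorname{Re}N=H$ and $\operatorname{Im}N$ unknown. To compare $\operatorname{tr}N^2$ with the eigenvalue we need bounds for second derivatives, and a bound for $|F|$ at real points gives none. So we extend $F$ to a complex neighborhood, with imaginary variable $Y$, and maximize $\log|F|-\theta(h+\frac12A|Y|^2)$. Near a maximum $F$ is then dominated on a complex neighborhood, and Cauchy's inequalities control its derivatives. At scale $\lambda^{-1/2}$ we expect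
$$F\approx F(0)\,e^{\lambda\operatorname{tr}(NZ)}\varphi(\lambda^{1/2}Z),\qquad\varphi(0)=1,\quad|\varphi|\le e^{\frac12q}\ \text{ on }\ \operatorname{Ker}N=\{V:\operatorname{tr}(NV)=0\},$$
with $\varphi$ entire and $q$ a real quadratic form that on real points is close to $q_{a,b}$. The leading parts of the two equations force $\operatorname{tr}N^2=\operatorname{tr}N^3=0$, so $N$ is nilpotent; the next parts say $\partial_N\varphi=0$ and $\partial_{N^2}\varphi=0$.

With the Laplacian alone one knows only $\partial_N\varphi=0$, and the attempt stops there. Gaussian decay holds at *real* points of $\operatorname{Ker}N$. To use that $\varphi$ does not depend on one coordinate, we want a plane $\operatorname{span}(v,\bar v)\subset\operatorname{Ker}N$ with $\partial_v\varphi=0$; then $\zeta\mapsto\varphi(\zeta\bar v+\bar\zeta v)$ is holomorphic in $\zeta$ and decays like a Gaussian, and Liouville gives $\varphi=0$. But $v=N$ will not do, since $\operatorname{tr}(N\bar N)\ne0$.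 In rank one this is the end: for $N=\begin{pmatrix}1&i\\i&-1\end{pmatrix}$ and $V=\begin{pmatrix}x&y\\y&-x\end{pmatrix}$ we have $\operatorname{tr}(NV)=2(x+iy)$, so $\operatorname{Ker}N=\mathbb CN$ contains no nonzero real matrix. Nor can one omit the equation: $\varphi=e^{-c\zeta\eta}$ is an entire function with Gaussian decay on $\eta=\bar\zeta$.

For $SL(3)$ the second direction $N^2$ helps. If $N^2\ne0$, some nonzero combination $v$ of $N$ and $N^2$ satisfies $\operatorname{tr}(v\bar N)=0$, and then $v,\bar v\in\operatorname{Ker}N$. There remain three tasks: show that the concavity of $h$ is strict on $\operatorname{span}(v,\bar v)$; treat the case in which $N^2$ is zero or tends to zero, where the direction $N^2$ is lost; and choose $\theta$ so that a maximum exists even though nothing is known about the growth of $F$.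

## 6. Nilpotent complex symmetric matrices and their lines $\mathcal V(N)$

On the complexification $\mathfrak p_{\mathbb C}$ put $|V|^2=\operatorname{tr}(V\bar V)$; "real" elements are those of $\mathfrak p$. For $N\in\mathfrak p_{\mathbb C}$ let $t_k=\operatorname{tr}N^k$. Since $\operatorname{tr}N=0$, Cayley–Hamilton reads
$$N^3=\tfrac12t_2N+\tfrac13t_3I,\qquad\text{so }\operatorname{tr}N^4=\tfrac12t_2^2.\tag{6.1}$$
For $N\ne0$ decompose the traceless matrix $N^2-\frac13t_2I$ into its component along $N$ and a Hermitian-orthogonal rest: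
$$N^2=\tfrac13t_2I+sN+\tau v,\quad s=\frac{\operatorname{tr}(N^2\bar N)}{|N|^2},\ \tau\ge0,\ v\in\mathfrak p_{\mathbb C},\ |v|=1,\ \operatorname{tr}(v\bar N)=0.\tag{6.2}$$
Multiply by $N$, insert (6.1), and replace $N^2$ by (6.2) once more; then take the trace:
$$\tau Nv=\tfrac16t_2N+\tfrac13t_3I-\tfrac13st_2I-s^2N-s\tau v,\qquad\tau\operatorname{tr}(Nv)=t_3-st_2.\tag{6.3}$$
Squaring $\tau v=N^2-\frac13t_2I-sN$ and taking traces, with $\frac12+\frac13-\frac23=\frac16$,
$$\tau^2\operatorname{tr}v^2=\tfrac16t_2^2+s^2t_2-2st_3.\tag{6.4}$$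

Let $N\in\mathfrak p_{\mathbb C}$ be nonzero and nilpotent. Call $N$ *regular* if $N^2\ne0$ and *minimal* if $N^2=0$. If $N$ is regular, then $\ker N=\operatorname{im}N^2=\mathbb Cw$ and the symmetric rank-one matrix $N^2$ equals $\kappa_0ww^T$ with $\kappa_0\ne0$; $\operatorname{tr}N^2=0$ gives $w^Tw=0$. If $N$ is minimal, it has rank one, so $N=\operatorname{const}\cdot uu^T$ with $u^Tu=0$. The real and imaginary parts of $u$ are orthogonal and of equal length, and multiplying $u$ by a complex number preserves this; so we may write $N=r^2ww^T$ with $r>0$, $w=p+iq$, and $p,q\in\mathbb R^3$ orthonormal. Then put $e=p\times q$.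

**Definition.** $\mathcal V(N)$ is the complex line
$$\mathcal V(N)=\{v\in\operatorname{span}(N,N^2):\operatorname{tr}(v\bar N)=0\}\ (N\text{ regular}),\qquad\mathcal V(N)=\mathbb C(we^T+ew^T)\ (N\text{ minimal}).$$

We shall use three properties. *Every $v\in\mathcal V(N)$ is nilpotent*: clear in the regular case; in the minimal case $w^Tw=w^Te=0$, $e^Te=1$ give $(we^T+ew^T)^2=ww^T$ and $(we^T+ew^T)^3=0$. *We have $\operatorname{tr}(Nv)=\operatorname{tr}(N\bar v)=0$*: in the regular case the first is $\operatorname{tr}N^2=\operatorname{tr}N^3=0$ and the second is the conjugate of the defining condition; in the minimal case both traces contain the factor $w^Te=0$. *If $v\ne0$, then $v,\bar v$ are linearly independent*: otherwise a nonzero multiple of $v$ would be real symmetric and nilpotent, hence 0.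

**Example.** With $w,e$ as above and $\epsilon>0$ let $N_\epsilon=ww^T+\epsilon(we^T+ew^T)$. The mixed products vanish, so $N_\epsilon^2=\epsilon^2ww^T$ and $N_\epsilon$ is regular nilpotent. The matrices $ww^T$ and $we^T+ew^T$ are Hermitian-orthogonal, each of squared norm 4. So $s=\frac{\epsilon^2}{1+\epsilon^2}$ and
$$\tau v=N_\epsilon^2-sN_\epsilon=\frac{\epsilon^3}{1+\epsilon^2}\bigl(\epsilon\,ww^T-(we^T+ew^T)\bigr),\qquad\tau=\frac{2\epsilon^3}{\sqrt{1+\epsilon^2}}.$$
As $\epsilon\to0$, $N_\epsilon$ tends to the minimal $ww^T$, the unit vector $v$ tends to a multiple of $we^T+ew^T$, which explains the definition in the minimal case, and $\tau$ is only of order $\epsilon^3$.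

The next lemma says that this happens in general, even if $N_j$ is only approximately nilpotent.

**Lemma 4.** Let $N_j\to N_\infty\ne0$ with $N_\infty$ nilpotent, $\tau_j>0$, $|t_2(N_j)|+|t_3(N_j)|=o(\tau_j^2)$, and $v_j\to v$ in (6.2). Then $v\in\mathcal V(N_\infty)$.

*Proof.* If $N_\infty$ is regular, $N_\infty,N_\infty^2$ are independent, so $\tau_j$ has a positive limit, and the limit of (6.2) gives $v\in\operatorname{span}(N_\infty,N_\infty^2)$ with $\operatorname{tr}(v\bar N_\infty)=0$.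

Let $N_\infty=r^2ww^T$ be minimal. Then $s_j\to0$ and $\tau_j\to0$. By (6.3) $\operatorname{tr}(N_jv_j)=o(\tau_j)$, so $\operatorname{tr}(N_\infty v)=0$; also $\operatorname{tr}(\bar N_\infty v)=0$. That is, $w^Tvw=\bar w^Tv\bar w=0$. The five matrices $ww^T$, $\bar w\bar w^T$, $we^T+ew^T$, $\bar we^T+e\bar w^T$, $3ee^T-I$ form a basis of $\mathfrak p_{\mathbb C}$; since $w^T\bar w=2$, the two conditions kill the coefficients of $\bar w\bar w^T$ and $ww^T$. So $v=x(we^T+ew^T)+x'(\bar we^T+e\bar w^T)+y(3ee^T-I)$.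

Divide the first identity of (6.3) by $\tau_j$: $N_jv_j=-(s_j^2/\tau_j)N_j+o(1)$. Since $N_\infty\ne0$, $s_j^2/\tau_j$ is bounded, and along a subsequence $N_\infty v=-y_0N_\infty$. But $N_\infty v=r^2w(w^Tv)=r^2w(2x'e^T-yw^T)$, so $x'=0$. By (6.4) $\operatorname{tr}v_j^2\to0$, so $\operatorname{tr}v^2=0$. On the other hand $\operatorname{tr}(we^T+ew^T)^2=0$, the mixed trace vanishes, and $\operatorname{tr}(3ee^T-I)^2=9-6+3=6$; so $\operatorname{tr}v^2=6y^2$ and $y=0$. $\square$

Now the strict concavity. Quadratic forms on $\mathfrak p$ are extended to complex bilinear forms on $\mathfrak p_{\mathbb C}$, so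
$$q_{a,b}(v,\bar v)=-4a(|v_{12}|^2+|v_{13}|^2)-4b(|v_{13}|^2+|v_{23}|^2)\le0.$$

**Lemma 5.** There are universal $\eta_0,c>0$ such that if $a,b\ge0$, $1\le a+b\le1.1$, $N\in\mathfrak p_{\mathbb C}$ is nilpotent, $|\operatorname{Re}N-H(a,b)|\le\eta_0$ and $v\in\mathcal V(N)$, then $q_{a,b}(v,\bar v)\le-2c|v|^2$.

*Proof.* **Step 1: strict negativity when $\operatorname{Re}N=H:=H(a,b)$ exactly.** Let $0\ne v\in\mathcal V(N)$.

Let $N$ be regular and suppose $q_{a,b}(v,\bar v)=0$. If $a,b>0$, then $v$ is diagonal and nilpotent, so $v=0$, a contradiction. If $b=0$, then $v_{12}=v_{13}=0$, so $ve_1=v_{11}e_1$, and nilpotency gives $ve_1=0$. Write $v=xN+yN^2$. If $x\ne0$, then $v=N(xI+yN)$ with $xI+yN$ invertible and commuting with $N$, so $\ker v=\ker N=\mathbb Cw$ and $w\parallel e_1$, contradicting $w^Tw=0$. If $x=0$, then $v=y\kappa_0ww^T$ and $ve_1=0$ gives $w_1=0$. But $0=w^*Nw=w^*Hw+i\,w^*(\operatorname{Im}N)w$, where both forms are real, so $w^*Hw=0$; whereas $w_1=0$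 gives $w^*Hw=-\frac{2a}3|w|^2\ne0$. The case $a=0$ is the same with $e_3$ in place of $e_1$: then $w_3=0$ and $w^*Hw=\frac{2b}3|w|^2\ne0$.

Let $N=r^2ww^T$ be minimal. Then $H=\operatorname{Re}N=r^2(pp^T-qq^T)$ has eigenvalues $r^2,0,-r^2$. The middle eigenvalue of $H$ is $\frac13(2b-2a)$, so $a=b$, and then $p=\pm e_1$, $q=\pm e_3$, $e=\pm e_2$. For $v=we^T+ew^T$ we get $|v_{12}|=|v_{23}|=1$, $v_{13}=0$, so $q_{a,b}(v,\bar v)=-8a<0$.

**Step 2: uniformity by compactness.** For nilpotent $N$, $\operatorname{tr}N^2=0$ gives $|\operatorname{Im}N|=|\operatorname{Re}N|$, so the relevant $N$ are bounded. If the lemma failed, there would be nilpotent $N_k\to N$, $(a_k,b_k)\to(a,b)$ with $\operatorname{Re}N=H(a,b)$, and unit $v_k\in\mathcal V(N_k)$, $v_k\to v$, with $q_{a_k,b_k}(v_k,\bar v_k)\ge-2/k$. Here $N$ is nilpotent and nonzero. We claim $v\in\mathcal V(N)$. If infinitely many $N_k$ are minimal, the vectors $w$ of $N_k$ converge after passing to a subsequence, and the claim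 is clear. Otherwise the $N_k$ are regular for large $k$, so $\tau_k>0$, $t_2=t_3=0$, and $v_k$ is a unit multiple of the vector in (6.2); after a subsequence the unit factors converge and Lemma 4 gives the claim. In the limit $q_{a,b}(v,\bar v)\ge0$ with $|v|=1$, contradicting Step 1. $\square$

## 7. A cuspidal identity near minimal nilpotents

Near a minimal nilpotent the cubic equation controls $\partial_{(N^2)_0}$ with $(N^2)_0=N^2-\frac13t_2I$ close to 0, so division by $\tau$ may be too costly. The replacement is an algebraic identity in the ideal generated by $\operatorname{tr}\xi^2$ and $\operatorname{tr}\xi^3$.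

**Lemma 6.** Let $w=p+iq$ with $p,q$ orthonormal and $e=p\times q$. For $\xi\in\mathfrak p_{\mathbb C}$ put
$$\alpha=w^T\xi w,\quad\alpha'=\bar w^T\xi\bar w,\quad\beta=w^T\xi e,\quad\beta'=\bar w^T\xi e,\quad\nu=e^T\xi e,$$
$$U=\beta'^2-\alpha'\nu,\qquad J=\alpha'^2\beta+3\alpha'\nu\beta'-2\beta'^3.$$
Then, as polynomials on $\mathfrak p_{\mathbb C}$,
$$J^2-4U^3=\tfrac43\alpha'^3\operatorname{tr}\xi^3-2\alpha'^2U\operatorname{tr}\xi^2,\tag{7.1}$$
$$J=2\bigl[\alpha'(\bar w^T\xi^2e)-\beta'(\bar w^T\xi^2\bar w)\bigr].\tag{7.2}$$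

*Proof.* **Step 1: traces in the frame $(w,e,\bar w)$.** We have $w^T\xi\bar w=\xi_{pp}+\xi_{qq}=-\nu$, since $\xi$ is traceless. For vectors $x,y$,
$$x\cdot y=\tfrac12[(w\cdot x)(\bar w\cdot y)+(\bar w\cdot x)(w\cdot y)]+(e\cdot x)(e\cdot y).$$
Equivalently $I=\frac12(w\bar w^T+\bar ww^T)+ee^T$, and expanding $\operatorname{tr}(\xi I\xi I)$ gives $\operatorname{tr}\xi^2=\frac12\alpha\alpha'+\frac12\nu^2+2\beta\beta'+\nu^2$, so
$$P:=2\operatorname{tr}\xi^2=\alpha\alpha'+4\beta\beta'+3\nu^2.$$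
Applied to $\xi\bar w\cdot\xi\bar w$ and $\xi\bar w\cdot\xi e$, the formula gives $\bar w^T\xi^2\bar w=-\nu\alpha'+\beta'^2=U$ and $\bar w^T\xi^2e=\frac12(-\nu\beta'+\alpha'\beta)+\beta'\nu=\frac12(\alpha'\beta+\nu\beta')$. Hence the right side of (7.2) is $\alpha'^2\beta+\alpha'\nu\beta'-2\beta'^3+2\alpha'\nu\beta'=J$.

**Step 2: the determinant.** Since $\det(w,e,\bar w)=2i\det(p,q,e)=2i$, its square is $-4$, and the matrix of $\xi$ in this frame has determinant
$$\mathcal D:=-4\det\xi=\det\begin{pmatrix}\alpha&\beta&-\nu\\\beta&\nu&\beta'\\-\nu&\beta'&\alpha'\end{pmatrix}=\alpha\nu\alpha'-\alpha\beta'^2-\alpha'\beta^2-2\nu\beta\beta'-\nu^3.$$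
By (6.1) $\operatorname{tr}\xi^3=3\det\xi=-\frac34\mathcal D$. Multiply by $\alpha'$: $\alpha'\mathcal D=-U\alpha\alpha'-\alpha'^2\beta^2-2\alpha'\nu\beta\beta'-\alpha'\nu^3$. Substituting $\alpha\alpha'=P-4\beta\beta'-3\nu^2$ and $U(4\beta\beta'+3\nu^2)=4\beta\beta'^3+3\nu^2\beta'^2-4\alpha'\nu\beta\beta'-3\alpha'\nu^3$,
$$\alpha'\mathcal D=-UP-\mathcal R,\qquad\mathcal R=\alpha'^2\beta^2+6\alpha'\nu\beta\beta'+4\alpha'\nu^3-4\beta\beta'^3-3\nu^2\beta'^2.$$

**Step 3: the cusp.** Expanding the square,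
$$J^2=\alpha'^4\beta^2+9\alpha'^2\nu^2\beta'^2+4\beta'^6+6\alpha'^3\nu\beta\beta'-4\alpha'^2\beta\beta'^3-12\alpha'\nu\beta'^4,$$
so $J^2-\alpha'^2\mathcal R=12\alpha'^2\nu^2\beta'^2-12\alpha'\nu\beta'^4+4\beta'^6-4\alpha'^3\nu^3=4U^3$. Therefore $J^2-4U^3=\alpha'^2\mathcal R=-\alpha'^3\mathcal D-\alpha'^2UP$, which is (7.1). $\square$

**Example.** For $N_\epsilon=ww^T+\epsilon(we^T+ew^T)$ one finds $\alpha'=4$, $\beta'=2\epsilon$, $\alpha=\beta=\nu=0$, so $U=4\epsilon^2$, $J=-16\epsilon^3$ and $J^2=256\epsilon^6=4U^3$, as it must be for a nilpotent matrix. At $\epsilon=0$ the differential of $J$ is $\alpha'^2d\beta=16\,d\beta$, with $d\beta[\xi]=w^T\xi e=\frac12\operatorname{tr}((we^T+ew^T)\xi)$: the operator attached to $J$ will differentiate in the direction $we^T+ew^T$ with a coefficient that does not degenerate.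

## 8. Complexification, coordinates and constants

Let $G_{\mathbb C}=SL(3,\mathbb C)$ and $K_{\mathbb C}=SO(3,\mathbb C)$, which is connected.

**Lemma 7.** There are $\rho_1>0$, $C_1\ge1$ depending only on $\chi_2$ such that for every solution $F$ of (2.1) on $M$ and every $g\in G$ the function $X\mapsto F(g\exp(X)o)$ extends holomorphically to $\{W\in\mathfrak p_{\mathbb C}:|W|<\rho_1\}$, and the extension is bounded there by $C_1\max_{d(x,gK)\le1}|F(x)|$.

*Proof.* By invariance the functions $X\mapsto F(g\exp(X)o)$, $|X|<1$, all lie in the space $\mathcal B$ of bounded solutions on $\{X\in\mathfrak p:|X|<1\}$ of one elliptic equation with real analytic coefficients, the equation $D_{p_2}u=\chi_2u$ in normal coordinates. With the sup norm $\mathcal B$ is a Banach space: a uniform limit of solutions is a distributional solution, hence smooth. Every $u\in\mathcal B$ is real analytic near 0, so its Taylor series converges and is bounded on a small complex ball. Hence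 $\mathcal B=\bigcup_{k\ge1}\mathcal B_k$, where $\mathcal B_k$ is the set of $u\in\mathcal B$ whose restriction to $|X|<1/k$ extends holomorphically to $|W|<1/k$ with modulus at most $k$. Each $\mathcal B_k$ is convex, symmetric, and closed by Montel. By Baire some $\mathcal B_k$ contains a ball around some $u_0$; by symmetry it contains the ball around $-u_0$ and by convexity a ball $\{\|u\|\le\epsilon\}$. By scaling, every $u\in\mathcal B$ extends to $|W|<1/k$ with modulus at most $(k/\epsilon)\|u\|$. Take $\rho_1=1/k$ and $C_1=\max(1,k/\epsilon)$. $\square$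

Shrink $\rho_1$ so that $W\mapsto\exp(W)K_{\mathbb C}$ is biholomorphic from $\{|W|<\rho_1\}$ onto an open set $\mathcal U\subset G_{\mathbb C}/K_{\mathbb C}$. Write $F_g^{\mathbb C}$ for the resulting holomorphic function on $\mathcal U$: for real $|X|<\rho_1$ it satisfies $F_g^{\mathbb C}(\exp(X)K_{\mathbb C})=F(g\exp(X)o)$. Fix $0<r_0<\rho_1/2$ such that $\exp(V)\exp(W)K_{\mathbb C}\in\mathcal U$ for all $V,W\in\mathfrak p_{\mathbb C}$ with $|V|,|W|\le r_0$. For a constant $0<\rho_0\le r_0$ chosen below put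
$$F^{\mathbb C}(g,Y)=F_g^{\mathbb C}(\exp(iY)K_{\mathbb C}),\qquad Y\in\mathfrak p,\ |Y|\le\rho_0.$$

*Continuity.* If $g_k\to g$, the functions $W\mapsto F^{\mathbb C}_{g_k}(\exp(W)K_{\mathbb C})$ are uniformly bounded and converge at real points, hence locally uniformly by Vitali. So $F^{\mathbb C}$ is continuous in $(g,Y)$.

*Symmetry.* For real $W$, $F(gk\exp(W)o)=F(g\exp(kWk^{-1})o)$; continuing in $W$, $F^{\mathbb C}(gk,k^{-1}Yk)=F^{\mathbb C}(g,Y)$ for $k\in K$. If $F$ is $\Gamma$-invariant, so is $F^{\mathbb C}$ in $g$.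

*Change of base point.* For real $|X|<r_0$, $|Y|<r_0$,
$$F^{\mathbb C}(g\exp X,Y)=F_g^{\mathbb C}(\exp(X)\exp(iY)K_{\mathbb C}).\tag{8.1}$$
Indeed $W\mapsto F^{\mathbb C}_{g\exp X}(\exp(W)K_{\mathbb C})$ and $W\mapsto F_g^{\mathbb C}(\exp(X)\exp(W)K_{\mathbb C})$ are holomorphic on $|W|<r_0$, and they agree for real $W$, where $\exp(X)\exp(W)o=\exp(X'')o$ with $X''\in\mathfrak p$ and $|X''|\le|X|+|W|<\rho_1$.

**The equations in the complex domain.** For every $\gamma\in G_{\mathbb C}$ with $\gamma K_{\mathbb C}\in\mathcal U$ and for $p=p_2,p_3$ (with $\chi_p=\chi_2,\chi_3$),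
$$p(\partial_W)F_g^{\mathbb C}(\gamma\exp(W)K_{\mathbb C})|_{W=0}=\chi_pF_g^{\mathbb C}(\gamma K_{\mathbb C}).\tag{8.2}$$
For $\gamma\in G$ near $e$ this is (2.1) at $g\gamma$. Both sides are holomorphic in $\gamma$ on the given set, which is open and connected, being $\exp(\{|W|<\rho_1\})K_{\mathbb C}$ with $K_{\mathbb C}$ connected. A holomorphic function vanishing near $e$ on the real form $G$ vanishes identically.

To use (8.2) in exponential coordinates, let $\exp(Z)\exp(W)K_{\mathbb C}=\exp(\pi(Z,W))K_{\mathbb C}$ for small $Z,W\in\mathfrak p_{\mathbb C}$. The map $\pi$ is holomorphic near 0, with $\pi(0,W)=W$ and $\pi(Z,0)=Z$. Applying $g\mapsto(g^T)^{-1}$, which fixes $K_{\mathbb C}$ pointwise and sends $\exp Z$ to $\exp(-Z)$, gives $\pi(-Z,-W)=-\pi(Z,W)$. So $\pi(Z,W)=Z+W$ plus terms of bidegree $(k,l)$ with $k,l\ge1$ and $k+l$ odd. Hence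
$$\Pi_Z:=D_W\pi(Z,0)=I+O(|Z|^2),\qquad D_W^2\pi(Z,0)=O(|Z|),\qquad D_W^3\pi(Z,0)=O(1).\tag{8.3}$$
For $|Y_0|\le\rho_0$ the function $f(Z)=F_g^{\mathbb C}(\exp(iY_0)\exp(Z)K_{\mathbb C})$ satisfies, by (8.2) with $\gamma=\exp(iY_0)\exp(Z)$,
$$p(\partial_W)f(\pi(Z,W))|_{W=0}=\chi_pf(Z),\qquad p=p_2,p_3,\tag{8.4}$$
for all $Z$ in a fixed neighborhood of 0.

**Coordinates $X(Z),Y(Z)$.** The height lives in the variables $(X,Y)$ and the equations in the variable $Z$, so we compare them. For small $Y_0,X,Y\in\mathfrak p$ let $\Psi(Y_0;X,Y)\in\mathfrak p_{\mathbb C}$ be the small element with $\exp(\Psi)K_{\mathbb C}=\exp(-iY_0)\exp(X)\exp(iY)K_{\mathbb C}$. It is real analytic and $\Psi(Y_0;0,Y_0)=0$. Its differential in $(X,Y)$ at $(0,Y_0)$, in the direction $(x,y)$, is the $\mathfrak p_{\mathbb C}$-part of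
$$e^{-\operatorname{ad}iY_0}x+\frac{1-e^{-\operatorname{ad}iY_0}}{\operatorname{ad}iY_0}(iy).$$
Since $\operatorname{ad}Y_0$ exchanges $\mathfrak p$ and the skew matrices, only the even parts of the two power series contribute; they are $\cosh z$ and $\sinh z/z$ at $z=i\operatorname{ad}Y_0$. So the differential is
$$\mathsf Cx+i\mathsf Sy,\qquad\mathsf C=\cos(\operatorname{ad}Y_0),\quad\mathsf S=\frac{\sin(\operatorname{ad}Y_0)}{\operatorname{ad}Y_0}.$$
On $\mathfrak p$ the operator $(\operatorname{ad}Y_0)^2$ is symmetric and nonnegative, since $\operatorname{tr}([Y_0,[Y_0,x]]y)=-\operatorname{tr}([Y_0,x][Y_0,y])$ and $[Y_0,x]$ is skew. Hence $\mathsf C,\mathsf S$ are real symmetric operators on $\mathfrak p$, equal to $I+O(|Y_0|^2)$, and $\mathsf SY_0=Y_0$. We take $\rho_0$ so small that $\mathsf C$ has spectrum in $[\frac12,1]$ for $|Y_0|\le\rho_0$; thus $|H|\le|\mathsf C^{-1}H|\le2|H|$. By the implicit function theorem, after choosing $\rho_0$ and then $\rho_2>0$ small,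 there are real analytic maps $X(Z)=X(Y_0,Z)$, $Y(Z)=Y(Y_0,Z)$, defined on a neighborhood of the compact set $|Y_0|\le\rho_0/2$, $|Z|\le\rho_2$, such that on this compact set
$$\exp(iY_0)\exp(Z)K_{\mathbb C}=\exp(X(Z))\exp(iY(Z))K_{\mathbb C},\qquad|X(Z)|<\min(\tfrac14,r_0),\quad|Y(Z)|<\rho_0,\tag{8.5}$$
$$X=\mathsf C^{-1}\operatorname{Re}Z+X_2(Z)+O(|Z|^3),\qquad Y=Y_0+\mathsf S^{-1}\operatorname{Im}Z+Y_2(Z)+O(|Z|^3),$$
where $X_2,Y_2$ are $\mathfrak p$-valued real quadratic forms on $\mathfrak p_{\mathbb C}$ depending analytically on $Y_0$. For $Y_0=0$ and real $Z$ one has $X(Z)=Z$, $Y(Z)=0$; hence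
$$|X_2(Z)|+|Y_2(Z)|\le C|Y_0||Z|^2\qquad\text{for real }Z.$$
The constants $\rho_0,\rho_2$ depend only on $\chi_2$.

**The complexified height.** For a constant $A\ge1$ put $h_{\mathbb C}(g,Y)=h(gK)+\frac12A|Y|^2$. Let $D(g_0)\ge c_0+3$, $|Y_0|\le\rho_0/2$, with $g_0$ chosen in its coset as in Lemma 3, and let $h_{\mathbb C}(Z):=h_{\mathbb C}(g_0\exp X(Z),Y(Z))$. Lemma 3 gives
$$h(g_0\exp X(Z)o)=h(g_0)+\operatorname{tr}(H\mathsf C^{-1}\operatorname{Re}Z)+\operatorname{tr}(HX_2(Z))+\tfrac12q_h(\mathsf C^{-1}\operatorname{Re}Z)+O(|Z|^3),$$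
and, since $\mathsf S^{-1}Y_0=Y_0$,
$$\tfrac12A|Y(Z)|^2=\tfrac12A|Y_0|^2+A\operatorname{tr}(Y_0\operatorname{Im}Z)+A\operatorname{tr}(Y_0Y_2(Z))+\tfrac12A|\mathsf S^{-1}\operatorname{Im}Z|^2+O(|Z|^3).$$
Because $\mathsf C^{-1}$ is symmetric, the sum is
$$h_{\mathbb C}(Z)=h_{\mathbb C}(0)+\operatorname{Re}\operatorname{tr}(NZ)+\tfrac12q_{\mathbb C}(Z)+O(|Z|^3),\qquad N=\mathsf C^{-1}H-iAY_0,\tag{8.6}$$
with $q_{\mathbb C}$ a real quadratic form on $\mathfrak p_{\mathbb C}$, bounded for fixed $A$. For real $Z$ the terms with $\operatorname{Im}Z$ drop out, so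
$$|q_{\mathbb C}(Z)-q_h(Z)|\le C(|Y_0|+A|Y_0|^2)|Z|^2\qquad\text{for real }Z,\tag{8.7}$$
where $C$ does not depend on $A$.

**Choice of $c_0$ and $A$.** Let $\eta_0,c$ be as in Lemma 5. Choose $c_0$, then $A$, so large that the following hold with the constants of (8.7) and Lemma 3.

* (A1) $\frac18A\rho_0^2\ge5$.
* (A2) If $A|Y_0|\le2|H|$ for some $H=H(a,b)$ as in Lemma 3, then $|\mathsf C^{-1}H-H|\le\eta_0$ and $C(|Y_0|+A|Y_0|^2)+C/c_0\le c$.

(A2) is possible, because its hypothesis gives $|Y_0|\le4/A$ and $A|Y_0|^2\le16/A$. From now on $c_0,A$ are fixed. Note that $\sqrt2\le|H|\le|\operatorname{Re}N|\le|N|\le C$ in (8.6).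

## 9. No interior maximum for a steep comparison function

Put $\kappa=\frac1{100}$. Let $\mathcal T(\lambda_0)$ be the set of $\theta\in C^1$ on $[c_0-1,\infty)$ such that $\theta'$ is locally Lipschitz, nondecreasing, $\theta'\ge\lambda_0$, and $\theta''\le(\theta')^{1+\kappa}$ almost everywhere. For instance $\theta(s)=\lambda_0s$ belongs to it. The bound on $\theta''$ is a compromise: solutions of $y'=y^{1+\kappa}$ become infinite in finite time, so functions in $\mathcal T(\lambda_0)$ can grow faster than any prescribed function, while on the scale $\lambda^{-1/2}$ of the blow-up $\theta'$ is still nearly constant.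

**Proposition 8.** There is $\Lambda_0=\Lambda_0(\chi_2,\chi_3)$ such that for $\theta\in\mathcal T(\lambda_0)$ with $\lambda_0\ge\Lambda_0$ and any solution $F$ of (2.1) on $M$ there is no $(g_0,Y_0)$ with $D(g_0)\ge c_0+3$, $|Y_0|\le\rho_0/2$, $F^{\mathbb C}(g_0,Y_0)\ne0$ such that $\log|F^{\mathbb C}|-\theta(h_{\mathbb C})$ is maximal at $(g_0,Y_0)$ among all points $(g_0\exp X(Z),Y(Z))$, $|Z|\le\rho_2$.

*Proof.* Suppose not. Then there are $\lambda_0^{(j)}\to\infty$, $\theta_j\in\mathcal T(\lambda_0^{(j)})$, solutions $F_j$ and points $(g_j,Y_j)$ as excluded. By the symmetry of $F^{\mathbb C}$ and $h_{\mathbb C}$ under $(g,Y)\mapsto(gk,k^{-1}Yk)$ we may take $g_j$ in its coset as in Lemma 3. Let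
$$\lambda=\lambda_j=\theta_j'(h_{\mathbb C}(g_j,Y_j))\to\infty,\qquad\ell=\lambda^\kappa,\qquad N=N_j\text{ as in (8.6)}.$$
Pass to subsequences so that $(a,b),H,Y_j,N_j,q_h,q_{\mathbb C}$ converge; limits carry the index $\infty$. We mostly suppress $j$. $C_R$ denotes constants depending on $R$ but not on $j$, estimates are for $j\ge j(R)$, and $o(\cdot)$ is as $j\to\infty$. Put
$$f(Z)=F^{\mathbb C}_{j,g_j}(\exp(iY_j)\exp(Z)K_{\mathbb C}),\qquad\varphi(\hat Z)=\frac{f(\lambda^{-1/2}\hat Z)}{f(0)}e^{-\lambda^{1/2}\operatorname{tr}(N\hat Z)}.$$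
By (8.1) and (8.5), $f(Z)=F_j^{\mathbb C}(g_j\exp X(Z),Y(Z))$. Maximality says
$$\log|f(Z)/f(0)|\le\theta(h_{\mathbb C}(Z))-\theta(h_{\mathbb C}(0)),\qquad|Z|\le\rho_2.\tag{9.1}$$
Equality holds at $Z=0$ and both sides are differentiable there, so $\operatorname{Re}\partial\log f(0)[Z]=\lambda\operatorname{Re}\operatorname{tr}(NZ)$ for all $Z\in\mathfrak p_{\mathbb C}$. Both sides are real parts of complex linear forms, so $\partial\log f(0)[Z]=\lambda\operatorname{tr}(NZ)$, and
$$\varphi(0)=1,\qquad\partial\varphi(0)=0.\tag{9.2}$$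

**Step 1: bounds for $\varphi$ and its derivatives, and a limit.** The purpose is to turn (9.1) into a bound on a complex region on which Cauchy's inequalities work. The region is thinner in the direction $\bar N$, where $\theta''$ is felt. For $R\ge1$ let
$$\mathcal P_R=\{\hat Z=\hat Z_\perp+\sigma\bar N/|N|^2:\ \operatorname{tr}(N\hat Z_\perp)=0,\ |\hat Z_\perp|\le R,\ |\sigma|\le R\,\ell^{-1/2}\}.$$
Here $\operatorname{tr}(N\hat Z)=\sigma$ and $\hat Z_\perp$ is the Hermitian-orthogonal projection of $\hat Z$ off $\bar N$. For $\hat Z\in\mathcal P_R$, $Z=\lambda^{-1/2}\hat Z$ and $\delta=h_{\mathbb C}(Z)-h_{\mathbb C}(0)$, (8.6) gives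
$$|\delta|\le R\lambda^{-1/2}\ell^{-1/2}+C_R\lambda^{-1}\le C_R\lambda^{-1/2}\ell^{-1/2}.$$
From $((\theta')^{-\kappa})'=-\kappa(\theta')^{-1-\kappa}\theta''\ge-\kappa$ we get, for $0\le t\le C_R\lambda^{-1/2}$,
$$\theta'(h_{\mathbb C}(0)+t)^{-\kappa}\ge\lambda^{-\kappa}-\kappa t=\lambda^{-\kappa}\bigl(1-O_R(\lambda^{\kappa-1/2})\bigr),$$
so $\theta'\le2\lambda$ there; to the left of $h_{\mathbb C}(0)$, $\theta'\le\lambda$ by monotonicity. So $\theta''\le(2\lambda)^{1+\kappa}\le4\lambda\ell$ between $h_{\mathbb C}(0)$ and $h_{\mathbb C}(0)+\delta$. Integrating twice, for either sign of $\delta$, $\theta(h_{\mathbb C}(Z))-\theta(h_{\mathbb C}(0))\le\lambda\delta+2\lambda\ell\delta^2$, and (9.1) becomes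
$$\log|\varphi(\hat Z)|\le\lambda\bigl(\delta-\operatorname{Re}\operatorname{tr}(NZ)\bigr)+2\lambda\ell\delta^2.\tag{9.3}$$
Since $\delta-\operatorname{Re}\operatorname{tr}(NZ)=O(|Z|^2)=O_R(\lambda^{-1})$ and $\lambda\ell\delta^2\le C_R$, we have $|\varphi|\le C_R$ on $\mathcal P_R$.

*Cauchy estimates.* For $V\in\mathfrak p_{\mathbb C}$ put $\|V\|_*=|V|+\ell^{1/2}|\operatorname{tr}(NV)|\le C\ell^{1/2}|V|$. If $\hat Z\in\mathcal P_R$ and $|t_i|\le1/(k\|V_i\|_*)$ for $i\le k$, then $\hat Z+\sum_it_iV_i\in\mathcal P_{R+1}$, since the $\perp$ part changes by at most $\sum|t_i||V_i|\le1$ and $\sigma$ by at most $\ell^{-1/2}$. So if $\psi$ is holomorphic near $\mathcal P_{R+1}$ with $|\psi|\le B$ there, then on $\mathcal P_R$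
$$|\partial_{V_1}\cdots\partial_{V_k}\psi|\le k^kB\prod_i\|V_i\|_*\le C_kB\,\ell^{k/2}\prod_i|V_i|.\tag{9.4}$$
As $R$ is arbitrary, the loss from $R+1$ to $R$ is harmless.

*The limit.* If $\sigma=0$ and $|\hat Z|\le R$, then $\delta=\frac12q_{\mathbb C}(Z)+O(|Z|^3)=O_R(\lambda^{-1})$, and (9.3) gives $\log|\varphi(\hat Z)|\le\frac12q_{\mathbb C}(\hat Z)+o(1)$. Let $\operatorname{Ker}N=\{V\in\mathfrak p_{\mathbb C}:\operatorname{tr}(NV)=0\}$, and let $T_j\to I$ be invertible linear maps of $\mathfrak p_{\mathbb C}$ with $T_j\operatorname{Ker}N_\infty=\operatorname{Ker}N_j$. By Montel, after passing to a subsequence, $\varphi_j\circ T_j\to\varphi_\infty$ locally uniformly on $\operatorname{Ker}N_\infty$, with $\varphi_\infty$ entire and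
$$\varphi_\infty(0)=1,\qquad|\varphi_\infty(\hat Z)|\le e^{\frac12q_\infty(\hat Z)}\quad(\hat Z\in\operatorname{Ker}N_\infty),\qquad q_\infty:=\lim q_{\mathbb C}.\tag{9.5}$$

*Limits of derivatives.* Suppose
$$V_j\to V\in\operatorname{Ker}N_\infty,\qquad\ell^{1/2}\operatorname{tr}(N_jV_j)\to0.\tag{9.6}$$
Then on $\operatorname{Ker}N_\infty$, locally uniformly, $(\partial_{V_j}\varphi_j)\circ T_j\to\partial_V\varphi_\infty$ and $(\partial^2_{V_j}\varphi_j)\circ T_j\to\partial_V^2\varphi_\infty$. To see this write $V_j=V_j^\perp+\operatorname{tr}(N_jV_j)\bar N_j/|N_j|^2$. The second part has $\|\cdot\|_*\to0$, and $\|V_j^\perp\|_*=|V_j^\perp|$ is bounded, so by (9.4) all terms involving the second part are $o(1)$. And $V_j^\perp\in\operatorname{Ker}N_j$, so $(\partial_{V_j^\perp}\varphi_j)\circ T_j=\partial_{T_j^{-1}V_j^\perp}(\varphi_j\circ T_j)$ with $T_j^{-1}V_j^\perp\to V$ in $\operatorname{Ker}N_\infty$; likewise for the second derivative.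

**Step 2: the equations for $\varphi$, and nilpotency of $N_\infty$.** The purpose is to write (8.4) as two equations for $\varphi$ with explicit errors. For $V\in\mathfrak p_{\mathbb C}$ let
$$\nabla_V=\operatorname{tr}(NV)+\lambda^{-1/2}\partial_V.$$
These are commuting constant-coefficient operators, linear in $V$. Since $f(Z)=f(0)e^{\lambda\operatorname{tr}(NZ)}\varphi(\lambda^{1/2}Z)$,
$$\partial_{V_1}\cdots\partial_{V_k}f(Z)=f(0)e^{\lambda\operatorname{tr}(NZ)}\lambda^k(\nabla_{V_1}\cdots\nabla_{V_k}\varphi)(\lambda^{1/2}Z).$$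
For a polynomial $P$ on $\mathfrak p_{\mathbb C}$, written in the linear forms $\xi\mapsto\operatorname{tr}(V\xi)$, let $P(\nabla)$ be the operator obtained by replacing these forms by $\nabla_V$; then $(PQ)(\nabla)=P(\nabla)Q(\nabla)$. For example, $p_2=\sum_k\operatorname{tr}(B_k\xi)^2$ gives $\operatorname{tr}(\nabla^2):=p_2(\nabla)=\sum_k\nabla_{B_k}^2$. By (9.4) and $\lambda^{-1/2}\ell^{1/2}\le1$: if $|\psi|\le B$ on $\mathcal P_{R+1}$, then
$$|\nabla_{V_1}\cdots\nabla_{V_k}\psi|\le C_kB\prod|V_i|\ \text{ on }\mathcal P_R,\ \text{ and each factor }\lambda^{-1/2}\partial_V\text{ costs at most }C\lambda^{-1/2}\ell^{1/2}|V|.\tag{9.7}$$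

Write $p_3(\xi)=\sum c_{klm}\xi_k\xi_l\xi_m$ with $c$ symmetric and $\xi_k=\operatorname{tr}(\xi B_k)$, and put $\Pi^{(2)}_{lm}=D_W^2\pi(Z,0)(B_l,B_m)$, $\Pi^{(2)}=\sum_k\Pi^{(2)}_{kk}$, $\Pi^{(3)}=\sum c_{klm}D_W^3\pi(Z,0)(B_k,B_l,B_m)$. By the chain rule, (8.4) divided by $f(0)e^{\lambda\operatorname{tr}(NZ)}\lambda^2$, respectively $\lambda^3$, reads at $\hat Z=\lambda^{1/2}Z$
$$\sum_k\nabla_{\Pi_ZB_k}\nabla_{\Pi_ZB_k}\varphi+\lambda^{-1}\nabla_{\Pi^{(2)}}\varphi=\lambda^{-2}\chi_2\varphi,$$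
$$\sum c_{klm}\nabla_{\Pi_ZB_k}\nabla_{\Pi_ZB_l}\nabla_{\Pi_ZB_m}\varphi+3\lambda^{-1}\sum c_{klm}\nabla_{\Pi_ZB_k}\nabla_{\Pi^{(2)}_{lm}}\varphi+\lambda^{-2}\nabla_{\Pi^{(3)}}\varphi=\lambda^{-3}\chi_3\varphi.$$
The vectors $\Pi_ZB_k,\Pi^{(2)}_{lm},\Pi^{(3)}$ depend on $Z$ but are frozen, that is, not differentiated. On $\mathcal P_R$ we have $|Z|\le C_R\lambda^{-1/2}$, so by (8.3) $E:=\Pi_Z-I=O_R(\lambda^{-1})$, $\Pi^{(2)}_{lm}=O_R(\lambda^{-1/2})$, $\Pi^{(3)}=O(1)$. Put $\epsilon_2:=\operatorname{tr}(\nabla^2)\varphi$ and $\epsilon_3:=\operatorname{tr}(\nabla^3)\varphi$, where $\operatorname{tr}(\nabla^3)=p_3(\nabla)$; both are holomorphic in $\hat Z$. Then on $\mathcal P_R$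
$$|\epsilon_2|\le C_R\lambda^{-1},\qquad|\epsilon_3|\le C_R\bigl(\lambda^{-1}|N^2|+\lambda^{-3/2}\ell^{1/2}\bigr).\tag{9.8}$$
The first bound is immediate from (9.7). For the second, expand $\Pi_Z=I+E$ in the cubic term. Terms with two or more factors $E$ are $O_R(\lambda^{-2})$. The term linear in $E$ is $3\sum c_{klm}\nabla_{EB_k}\nabla_{B_l}\nabla_{B_m}\varphi$; its part without derivatives is $dp_3(N)[E^TN]\varphi=3\operatorname{tr}(N^2\cdot E^TN)\varphi=O_R(\lambda^{-1}|N^2|)$, where $E^TN=\sum_k\operatorname{tr}(N\,EB_k)B_k$, and its parts with at least one derivative are $O_R(\lambda^{-1}\cdot\lambda^{-1/2}\ell^{1/2})$ by (9.7). The term with $\Pi^{(2)}_{lm}$ is $O_R(\lambda^{-3/2})$, and the remaining terms are $O_R(\lambda^{-2})$.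

Let $(N^2)_0=N^2-\frac13t_2I$, and let $Q_2,Q_2',Q_3$ denote homogeneous constant-coefficient operators of the indicated orders with bounded coefficients. Taylor expansion of $p_2,p_3$ at $N$ gives
$$\operatorname{tr}(\nabla^2)=t_2+2\lambda^{-1/2}\partial_N+\lambda^{-1}Q_2,\qquad\operatorname{tr}(\nabla^3)=t_3+3\lambda^{-1/2}\partial_{(N^2)_0}+\lambda^{-1}Q_2'+\lambda^{-3/2}Q_3.$$
At $\hat Z=0$ the first-order terms vanish by (9.2), and (9.4), (9.8) give $|t_2|+|t_3|\le C\lambda^{-1}\ell$. Inserting this back, on $\mathcal P_R$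
$$|t_2|+|t_3|\le C\lambda^{-1}\ell,\qquad|\partial_N\varphi|+|\partial_{(N^2)_0}\varphi|\le C_R\lambda^{-1/2}\ell.\tag{9.9}$$
So $t_2(N_\infty)=t_3(N_\infty)=0$: $N_\infty$ is nilpotent, and $\operatorname{Re}N_\infty=\mathsf C^{-1}H_\infty\ne0$. From $\operatorname{tr}N_\infty^2=0$ we get $A|Y_\infty|=|\operatorname{Im}N_\infty|=|\operatorname{Re}N_\infty|\le2|H_\infty|$. By (A2), $|\operatorname{Re}N_\infty-H_\infty|\le\eta_0$, so Lemma 5 applies to $N_\infty$. Let $q_\infty(\cdot,\cdot)$ be the complex bilinear extension of $q_\infty|_{\mathfrak p}$. For $v=x+iy$ with $x,y\in\mathfrak p$ we have $q_\infty(v,\bar v)=q_\infty(x)+q_\infty(y)$. Lemma 3, (8.7) and (A2) give $q_\infty(x)\le q_{a,b}(x)+c|x|^2$ on real $x$, with $(a,b)=(a_\infty,b_\infty)$, so by Lemma 5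
$$q_\infty(v,\bar v)\le-2c|v|^2+c|v|^2=-c|v|^2\qquad(v\in\mathcal V(N_\infty)).\tag{9.10}$$

**Step 3: Liouville on the plane $\operatorname{span}(v,\bar v)$.** The purpose is to show that an ordinary differential equation along $v$ is incompatible with (9.5). Let $0\ne v\in\mathcal V(N_\infty)$. By Section 6, $v,\bar v\in\operatorname{Ker}N_\infty$ are independent. Put $\phi(\zeta,\eta)=\varphi_\infty(\zeta\bar v+\eta v)$ on $\mathbb C^2$. We claim that $\phi$ satisfies neither
$$\text{(i)}\quad\partial_\eta\phi=0\qquad\text{nor}\qquad\text{(ii)}\quad\partial_\eta^2\phi+k_1\partial_\eta\phi+k_0\phi=0\ \text{ with constants }k_0,k_1.$$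
Since (i) implies (ii) with $k_0=k_1=0$, assume (ii). For $\eta=\bar\zeta$ the point $\zeta\bar v+\bar\zeta v$ is real, so (9.5) and (9.10) give
$$|\phi(\zeta,\bar\zeta)|\le\exp\bigl(|\zeta|^2q_\infty(v,\bar v)+\operatorname{Re}(\zeta^2q_\infty(\bar v,\bar v))\bigr)\le e^{-c|v|^2|\zeta|^2}\bigl|e^{\zeta^2q_\infty(\bar v,\bar v)}\bigr|.$$
For $|t|\le1$, $|\phi(\zeta,\bar\zeta+t)|$ has the same bound times $e^{C(1+|\zeta|)}$, because $q_\infty$ is a bounded real quadratic form on $\mathfrak p_{\mathbb C}$ and the point moves by $tv$.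

If the characteristic roots $r_1\ne r_2$ are distinct, then $\phi=e^{r_1\eta}f_1(\zeta)+e^{r_2\eta}f_2(\zeta)$ with $f_1,f_2$ entire (they are combinations of $\phi(\zeta,0)$ and $\partial_\eta\phi(\zeta,0)$). For a small $t\neq0$ with $e^{r_1t}\ne e^{r_2t}$,
$$e^{r_1\bar\zeta}f_1(\zeta)=\frac{\phi(\zeta,\bar\zeta+t)-e^{r_2t}\phi(\zeta,\bar\zeta)}{e^{r_1t}-e^{r_2t}}.$$
So $f_1(\zeta)e^{-\zeta^2q_\infty(\bar v,\bar v)}$ is entire and $O(e^{C(1+|\zeta|)-c|v|^2|\zeta|^2})$, hence $f_1=0$ by Liouville; similarly $f_2=0$. If there is a double root $r$, then $\phi=e^{r\eta}(f_1+\eta f_2)$ with $f_i$ entire, and $te^{r\bar\zeta}f_2(\zeta)=e^{-rt}\phi(\zeta,\bar\zeta+t)-\phi(\zeta,\bar\zeta)$ gives $f_2=0$ in the same way; then $f_1=e^{-r\bar\zeta}\phi(\zeta,\bar\zeta)$ gives $f_1=0$. In all cases $\varphi_\infty(0)=\phi(0,0)=0$, contradicting (9.5). This proves the claim.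

It remains to show that (i) or (ii) does hold for some $0\ne v\in\mathcal V(N_\infty)$. Let $s,\tau,v_j$ be as in (6.2) for $N=N_j$. After passing to a subsequence one of the following two cases occurs.

**Step 4: the case $\tau_j\ge\lambda^{-1/2+3\kappa}$ for all $j$.** Here we can divide by $\tau$. By (9.9) $|t_2|+|t_3|\le C\lambda^{-1+\kappa}=o(\tau^2)$, so after a subsequence $v_j\to v_\infty\in\mathcal V(N_\infty)$ with $|v_\infty|=1$, by Lemma 4. Since $(N^2)_0=sN+\tau v_j$, (9.9) gives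
$$\tau\,\partial_{v_j}\varphi=\partial_{(N^2)_0}\varphi-s\,\partial_N\varphi=O_R(\lambda^{-1/2}\ell),\qquad\text{so}\quad\partial_{v_j}\varphi=O_R(\lambda^{-2\kappa})\to0\ \text{ on }\mathcal P_R.$$
By (6.3) $\ell^{1/2}|\operatorname{tr}(Nv_j)|\le C\ell^{3/2}\lambda^{-1}/\tau\to0$, so (9.6) holds, and $\partial_{v_\infty}\varphi_\infty=0$ on $\operatorname{Ker}N_\infty$. This is (i) with $v=v_\infty$.

**Step 5: the case $\tau_j<\lambda^{-1/2+3\kappa}$ for all $j$.** Here the cubic equation by itself is too weak, and (7.1) replaces it. In the limit $N_\infty^2=s_\infty N_\infty$, so $0=N_\infty^3=s_\infty^2N_\infty$, hence $s_\infty=0$ and $N_\infty^2=0$. So $N_\infty=r^2ww^T$ is minimal. Use Lemma 6 with this fixed $w=p+iq$ and $e$, and let $v=we^T+ew^T\in\mathcal V(N_\infty)$. At $N_\infty$ we have $\alpha=\beta=\beta'=\nu=0$ and $\alpha'_\infty:=\alpha'(N_\infty)=4r^2\ne0$. Let $J_0=J(N_j)$ and $U_0=U(N_j)\to0$.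

*$J_0$ is small.* Insert (6.2) in (7.2). The term $\frac13t_2I$ contributes nothing, since $\bar w\cdot e=\bar w\cdot\bar w=0$; the term $sN$ contributes $2s(\alpha'\beta'-\beta'\alpha')=0$. Hence
$$|J_0|=2\tau\,|\alpha'\,\bar w^Tv_je-\beta'\,\bar w^Tv_j\bar w|\le C\tau\le C\lambda^{-1/2+3\kappa}.\tag{9.11}$$

*The combined equation.* Since $|N_j^2|\to0$, (9.8) gives $\epsilon_3=o(\lambda^{-1})$ on $\mathcal P_R$. Apply (7.1), as an identity between operators, to $\varphi$:
$$(J^2-4U^3)(\nabla)\varphi=\tfrac43\alpha'(\nabla)^3\epsilon_3-2\alpha'(\nabla)^2U(\nabla)\epsilon_2=o(\lambda^{-1})\quad\text{uniformly on }\mathcal P_R.\tag{9.12}$$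
Indeed, by (9.7) $\alpha'(\nabla)$ turns bounds on $\mathcal P_{R+1}$ into bounds on $\mathcal P_R$, and $U(\nabla)\epsilon_2=U_0\epsilon_2+O_R(\lambda^{-1/2}\ell^{1/2}\lambda^{-1})=o(\lambda^{-1})$.

*Expansion of $J(\nabla)^2$.* By Taylor expansion $J(\nabla)=J_0+\lambda^{-1/2}L+\lambda^{-1}J_2+\lambda^{-3/2}J_3$, where $J_k$ is homogeneous of order $k$ with bounded constant coefficients and $L=\partial_{V_j}$ with $V_j\in\mathfrak p_{\mathbb C}$ defined by $dJ(N_j)[\xi]=\operatorname{tr}(V_j\xi)$. At $N_\infty$ only $\alpha'^2d\beta$ survives in $dJ$, and $d\beta[\xi]=w^T\xi e=\operatorname{tr}(\frac12v\xi)$, so $V_j\to V_\infty=\frac12\alpha_\infty'^2v$. By Euler's identity, $J$ being homogeneous of degree 3, $\operatorname{tr}(N_jV_j)=3J_0$; so $\ell^{1/2}|\operatorname{tr}(N_jV_j)|\to0$ by (9.11). Hence $\|V_j\|_*=O(1)$, $L\varphi,L^2\varphi=O_R(1)$ by (9.4), and (9.6) holds for $V_j$. Also by (9.4), on $\mathcal P_R$: $J_2\varphi$ and $LJ_2\varphi$ are $O_R(\ell)$;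 $J_3\varphi$ and $LJ_3\varphi$ are $O_R(\ell^{3/2})$; $J_2^2\varphi=O_R(\ell^2)$, $J_2J_3\varphi=O_R(\ell^{5/2})$, $J_3^2\varphi=O_R(\ell^3)$. Therefore
$$J(\nabla)^2\varphi=J_0^2\varphi+2\lambda^{-1/2}J_0L\varphi+\lambda^{-1}L^2\varphi+o(\lambda^{-1}).\tag{9.13}$$
The omitted terms are $2\lambda^{-1}J_0J_2\varphi=O_R(\lambda^{-3/2+4\kappa})$, $2\lambda^{-3/2}J_0J_3\varphi=O_R(\lambda^{-2+4.5\kappa})$, $2\lambda^{-3/2}LJ_2\varphi=O_R(\lambda^{-3/2+\kappa})$, then $2\lambda^{-2}LJ_3\varphi$ and $\lambda^{-2}J_2^2\varphi$, both $O_R(\lambda^{-2}\ell^2)$, and terms $O_R(\lambda^{-5/2}\ell^{5/2})$ and $O_R(\lambda^{-3}\ell^3)$.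

*Expansion of $U(\nabla)^3$.* Write $U(\nabla)=U_0+\lambda^{-1/2}U_1+\lambda^{-1}U_2$ with $U_i$ homogeneous of order $i$ with bounded coefficients. By (9.4), $(\lambda^{-1/2}U_1+\lambda^{-1}U_2)^k\varphi=O_R((\lambda^{-1/2}\ell^{1/2})^k)$ for $k=1,2,3$, so
$$U(\nabla)^3\varphi=U_0^3\varphi+3U_0^2(\lambda^{-1/2}U_1+\lambda^{-1}U_2)\varphi+O_R(|U_0|\lambda^{-1}\ell)+O_R(\lambda^{-3/2}\ell^{3/2}).\tag{9.14}$$

*Size of $U_0$.* Evaluate (9.12) at $0$, where all first-order derivatives of $\varphi$ vanish and $U_2\varphi=O(\ell)$. With (9.13) and (9.14),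
$$|J_0^2-4U_0^3|\le C\lambda^{-1}(1+|U_0|\ell)\le C\lambda^{-1}\ell.$$
With (9.11), $|U_0|^3\le C\lambda^{-1+6\kappa}$, that is, $|U_0|\le C\lambda^{-1/3+2\kappa}$. Then $|U_0|\ell\to0$, and the first of these inequalities now gives
$$|k_j|\le C,\qquad k_j:=\lambda(J_0^2-4U_0^3).$$

*The limiting equation.* On $\mathcal P_R$ we have $|U_0|^2\lambda^{-1/2}|U_1\varphi|\le C_R\lambda^{-2/3+4\kappa-1/2+\kappa/2}=C_R\lambda^{-7/6+4.5\kappa}=o(\lambda^{-1})$, and $|U_0|\lambda^{-1}\ell$, $|U_0|^2\lambda^{-1}|U_2\varphi|$ and $\lambda^{-3/2}\ell^{3/2}$ are $o(\lambda^{-1})$ too. Thus $U(\nabla)^3\varphi=U_0^3\varphi+o(\lambda^{-1})$. With $\mu_j=\lambda^{1/2}J_0$, (9.12) multiplied by $\lambda$ becomes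
$$k_j\varphi+2\mu_jL\varphi+L^2\varphi=o(1)\quad\text{on }\mathcal P_R.$$
If $|\mu_j|\to\infty$ along a subsequence, divide by $2\mu_j$: $L\varphi\to0$, so $\partial_{V_\infty}\varphi_\infty=0$, hence $\partial_v\varphi_\infty=0$ on $\operatorname{Ker}N_\infty$, which is (i). Otherwise pass to a subsequence with $\mu_j\to\mu_\infty$, $k_j\to k_\infty$; then
$$\partial_{V_\infty}^2\varphi_\infty+2\mu_\infty\partial_{V_\infty}\varphi_\infty+k_\infty\varphi_\infty=0\quad\text{on }\operatorname{Ker}N_\infty,\qquad V_\infty=\tfrac12\alpha_\infty'^2v,\ \alpha'_\infty\ne0,$$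
which is (ii) after division by $\frac14\alpha_\infty'^4$. In every case Step 3 is contradicted. $\square$

The example of Section 6 shows how the exponents fit. For $N_\epsilon$ with $\epsilon=\lambda^{-1/6}$ we have $\tau\approx2\lambda^{-1/2}$, just at the border where Step 4 gives out, while $J_0=-16\lambda^{-1/2}$ and $U_0=4\lambda^{-1/3}$; then $\mu_j=-16$ is bounded and the second-order equation (ii) is what survives.

## 10. Overtaking an arbitrary growth: proof of Theorem 1

Let $F\not\equiv0$ be as in Theorem 1, and $\Omega=\{D\le c_0+6\}$, compact modulo $\Gamma$. Then $\sup_\Omega|F|$ is finite, and it is nonzero because $F$ is analytic and $\Omega$ has interior ($D(o)=0$). Normalize it to 1. Fix $\lambda_0\ge\Lambda_0$ with $\lambda_0>\log C_1$ and $\lambda_0^\kappa\ge2/\kappa$, depending only on $\chi_2,\chi_3$. Let $R>c_0+10$ be arbitrary.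

**Step 1: choice of $\theta$.** The purpose is that $\theta$ be linear up to height $R$ and beat $F$ beyond. Let
$$\mu(s)=\sup\{\log^+|F^{\mathbb C}(g,Y)|:\ D(g)\ge c_0,\ h(gK)\le s,\ |Y|\le\rho_0\},$$
and $\mu(s)=0$ if the set is empty. This is nondecreasing, and finite because $\{D\le h\le s\}$ is compact modulo $\Gamma$. We claim that there is $\theta\in\mathcal T(\lambda_0)$ with $\theta(c_0)=0$, $\theta'=\lambda_0$ on $[c_0-1,R]$, and $\theta(s)\ge\mu(s)+s$ for $s\ge R+1$. Choose $\lambda_0=\omega_0\le\omega_1\le\cdots$ with $\omega_{k+1}\ge2[\mu(R+k+2)+R+k+2]$. Starting at $s=R+k$ with $\theta'=\omega_k$, let $y=\theta'$ solve $y'=y^{1+\kappa}$ until it reaches $\omega_{k+1}$. This takes length at most $\omega_k^{-\kappa}/\kappa\le\lambda_0^{-\kappa}/\kappa\le\frac12$. Keep $\theta'=\omega_{k+1}$ up to $R+k+1$. Then $\theta$ gains at least $\frac12\omega_{k+1}$ on $[R+k,R+k+1]$, and $\theta\ge0$ to the right of $c_0$, so for $s\in[R+k+1,R+k+2]$ we have $\theta(s)\ge\frac12\omega_{k+1}\ge\mu(s)+s$.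

**Step 2: a maximum exists.** On $\Xi=\{(g,Y):D(g)\ge c_0+2,\ |Y|\le\rho_0\}$ let $u=\log|F^{\mathbb C}|-\theta(h_{\mathbb C})$. It is $\Gamma$-invariant, invariant under $(g,Y)\mapsto(gk,k^{-1}Yk)$, continuous into $[-\infty,\infty)$, and $u\le\mu(h)-\theta(h)\le-h$ where $h\ge R+1$. It is not identically $-\infty$, since $F$ is analytic and not zero and $\{D>c_0+2\}$ is open and nonempty. If $u$ takes the value $u_1>-\infty$, then $h\le\max(R+1,-u_1)$ on $\{u\ge u_1\}$, so this set is compact modulo $\Gamma$. Hence $T=\max_\Xi u>-\infty$ is attained at some $(g_0,Y_0)$.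

**Step 3: $T\le\log C_1$.** There are three possible positions of $(g_0,Y_0)$. On $\Xi$ we have $h_{\mathbb C}\ge h\ge D\ge c_0$, so $\theta(h_{\mathbb C})\ge\theta(c_0)=0$.

(a) $D(g_0)\le c_0+3$. The ball of radius 1 about $g_0K$ lies in $\Omega$, because $D$ is 2-Lipschitz. By Lemma 7, $T\le\log|F^{\mathbb C}(g_0,Y_0)|\le\log C_1$.

(b) $D(g_0)>c_0+3$ and $|Y_0|\ge\rho_0/2$. By Lemma 7, $\log|F^{\mathbb C}(g_0,Y_0)|\le\log C_1+\log|F(x)|$ for some $x$ with $d(x,g_0K)\le1$. If $D(x)<c_0+2$, then $x\in\Omega$, so $\log|F(x)|\le0$ and $T\le\log C_1$. Otherwise $x$ together with $Y=0$ lies in $\Xi$. The geodesic from $g_0K$ to $x$ stays in $\{D\ge c_0+1\}$, where $|\nabla h|\le4$ by Lemma 3, so $h(x)\le h(g_0)+4$ and $\log|F(x)|\le T+\theta(h(x))\le T+\theta(h(g_0)+4)$. By (A1) $h_{\mathbb C}(g_0,Y_0)\ge h(g_0)+\frac18A\rho_0^2\ge h(g_0)+5$. So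
$$T\le\log C_1+T+\theta(h(g_0)+4)-\theta(h(g_0)+5)\le\log C_1+T-\lambda_0<T,$$
which is impossible.

(c) $D(g_0)>c_0+3$ and $|Y_0|<\rho_0/2$. For $|Z|\le\rho_2$ the points $(g_0\exp X(Z),Y(Z))$ lie in $\Xi$, as $|X(Z)|\le\frac14$ and $|Y(Z)|\le\rho_0$; so $u$ is maximal at $(g_0,Y_0)$ among them, and $F^{\mathbb C}(g_0,Y_0)\ne0$. Proposition 8 excludes this.

**Step 4: conclusion.** For all $x$ with $D(x)\ge c_0+2$ and $h(x)\le R$,
$$\log|F(x)|\le T+\theta(h(x))\le\log C_1+\lambda_0(h(x)-c_0)\le\log C_1+\lambda_0h(x).$$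
Since $R$ is arbitrary and $\lambda_0,C_1$ do not depend on $R$, $|F(x)|\le C_1e^{\lambda_0h(x)}$ whenever $D(x)\ge c_0+2$, while $|F|\le1$ on $\Omega$. By (1.2), $h\le1.1D\le4.4\log\|g\|$ and $\|g\|\ge1$, so
$$|F(g)|\le C_1\|g\|^{4.4\lambda_0}\qquad(g\in G).$$
Undoing the normalization gives Theorem 1 with $A_*=4.4\lambda_0$ and $C_*=C_1$; for $F\equiv0$ there is nothing to prove. $\blacksquare$

## 11. The torus form of the bound, and finite dimension of the eigenspaces

*Proof of Corollary 2(a).* An eigenfunction of all invariant differential operators satisfies (2.1) for some $\chi_2,\chi_3$, and $\sup_\Omega|F|<\infty$ because $F$ is continuous and $\Gamma$-invariant and $\Omega$ is compact modulo $\Gamma=SL(3,\mathbb Z)$. So Theorem 1 gives $|F(g)|\le C\|g\|^A$. For the torus form let $g=n\,a_{y_1,y_2}k$ with $n$ in a compact set of unipotent matrices, $k\in K$, and $y_i\ge\sqrt{3/4}$. The diagonal entries of $a_{y_1,y_2}$ are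
$$(y_1y_2)^{2/3}y_2^{-1/3},\qquad(y_1y_2)^{1/3}y_1^{-2/3},\qquad y_1^{-1/3}y_2^{-2/3},$$
all $\ll(y_1y_2)^{2/3}$, since the $y_i$ are bounded below and $y_1y_2\ge\frac34$. Hence $\|g\|\ll(y_1y_2)^{2/3}$ and $|F(n\,a_{y_1,y_2}k)|\ll(y_1y_2)^{2A/3}$, uniformly in $n$ and $k$; the case $n=k=I$ is the bound on the torus. $\square$

*Proof of Corollary 2(b).* On the space of $\Gamma$-invariant solutions of (2.1), $\sup_\Omega|\cdot|$ is a norm, by analyticity. By Theorem 1 its closed unit ball is uniformly bounded on compact subsets of $M$. By Lemma 7 and Cauchy's estimates it is equicontinuous on compact sets, so every sequence in it has a locally uniformly convergent subsequence, whose derivatives also converge locally uniformly, again by Lemma 7 and Cauchy's estimates. The limit is therefore a $\Gamma$-invariant solution of (2.1) in the unit ball. Since $\Omega$ is compact modulo $\Gamma$ and the functions are $\Gamma$-invariant, convergence holds in the norm. So the closed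 unit ball is compact, and by F. Riesz's theorem the space is finite dimensional. $\square$
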